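# No basis of $L^1(0,1)$ splits into a relatively weakly compact part and an $\ell^1$ part

## 1. Weakly compact plus $\ell^1$: the theorem and its general form

Throughout, $L^1=L^1(0,1)$ with real or complex scalars, and $|E|$ is the Lebesgue measure of $E$. A normalized basis is a Schauder basis $(f_n)$ with $\|f_n\|=1$ for all $n$. A set $Z=\{z_k\}$, enumerated as a sequence, is *equivalent to the set of unit vectors of $\ell^1$* if there are constants $0<c\le C<\infty$ with
$$c\sum_k|a_k|\le\Big\|\sum_ka_kz_k\Big\|\le C\sum_k|a_k|\qquad\text{for all finitely supported scalars }(a_k).\tag{1}$$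

**Theorem 1.** No normalized basis of $L^1(0,1)$ is of the form $Z_1\cup Z_2$ with $Z_1$ relatively weakly compact and $Z_2$ equivalent to the set of unit vectors of $\ell^1$.

We shall prove more. For a sequence $(f_n)$ and $I\subset\mathbb N$, a *sequence of successive finite blocks* of $(f_n)_{n\in I}$ is a sequence $w_i=\sum_{n\in F_i}a_nf_n$ with finite nonempty sets $F_i\subset I$ and $\max F_i<\min F_{i+1}$.

**Definition (property $(S_\gamma)$).** Let $\gamma>0$. The family $(f_n)_{n\in I}$ has property $(S_\gamma)$ if every infinite sequence $(w_i)$ of successive finite blocks of $(f_n)_{n\in I}$ with $\|w_i\|=1$ has a subsequence with $\|\sum b_iw_i\|\ge\gamma\sum|b_i|$ for all finite scalar sequences $(b_i)$. If $I$ is finite there is no such $(w_i)$, and the condition is vacuous.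

**Theorem 2.** Let $X$ be an infinite-dimensional complemented subspace of $L^1$ with a normalized basis $(f_n)$. Let $\mathbb N=I_1\sqcup I_2$, where $\{f_n\}_{n\in I_1}$ is relatively weakly compact and $(f_n)_{n\in I_2}$ has $(S_\gamma)$ for some $\gamma>0$. Then $I_1$ is finite.

The question answered by Theorem 1 is posed in the paper "Bases and biorthogonal systems in the spaces C and $L^1$" (http://archive.ymsc.tsinghua.edu.cn/pacm_download/116/7320-11512_2006_Article_BF02385472.pdf). Corollary B there says that no normalized basis of $L^1$ consists of equiintegrable functions; equivalently, every normalized basis of $L^1$ contains a subsequence equivalent to the unit vector basis of $\ell^1$. So a basis cannot be all "flat". Theorem 1 says that it cannot even be sorted into a flat part and a part that is as spread out as $\ell^1$. We shall not use Corollary B; the case $Z_2=\emptyset$ of Theorem 1 proves its first formulation again.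

## 2. Equiintegrability, weak convergence and lower $\ell^1$-estimates

**Bases.** If $(f_n)$ is a Schauder basis of a Banach space $X$, every $x\in X$ is $\sum f_n^*(x)f_n$ with continuous functionals $f_n^*$, and the partial sum projections $x\mapsto\sum_{j\le n}f_j^*(x)f_j$ are uniformly bounded.

**Equiintegrability.** A set $A\subset L^1$ is equiintegrable if $\omega(\delta):=\sup_{f\in A}\sup_{|E|\le\delta}\int_E|f|\to0$ as $\delta\to0$. By the Dunford–Pettis theorem, every relatively weakly compact subset of $L^1$ is equiintegrable. For example, if $|f|\le B$ for all $f\in A$, then $\omega(\delta)\le B\delta$. On the other hand $n\mathbf 1_{(0,1/n)}$, $n\ge1$, is not equiintegrable: the whole mass $1$ sits on a set of measure $1/n$.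

**Weak convergence.** Mazur's theorem: if $v_i\to v$ weakly, then $v$ is a norm limit of convex combinations of the $v_i$, and these may be taken from any tail of the sequence. A space has the Schur property if weakly null sequences are norm null; $\ell^1$ has it. The space $L^1$ does not. The Rademacher functions $r_n$ have $|r_n|=1$ and are orthonormal in $L^2$. If $g\in L^\infty\subset L^2$, then $\int r_ng\to0$ by Bessel's inequality. So $(r_n)$ is weakly null in $L^1$ and $\|r_n\|_1=1$. Also
$$\Big\|\sum b_nr_n\Big\|_1\le\Big\|\sum b_nr_n\Big\|_2=\Big(\sum|b_n|^2\Big)^{1/2}.\tag{2}$$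

**Lemma 3.** If $(f_n)_{n\in I}$ is normalized and equivalent to the unit vectors of $\ell^1$ with lower constant $c$, then it has $(S_c)$.

*Proof.* Let $w_i=\sum_{n\in F_i}a_nf_n$ with $\|w_i\|=1$. By the triangle inequality $\sum_{F_i}|a_n|\ge1$. Hence, by (1),
$$\Big\|\sum b_iw_i\Big\|\ge c\sum_i|b_i|\sum_{n\in F_i}|a_n|\ge c\sum_i|b_i|.$$
No passage to a subsequence is needed. $\square$

Property $(S_\gamma)$ is strictly weaker than equivalence to $\ell^1$. In $\ell^1$ with unit vectors $e_n$ take $f_1=e_1$ and $f_n=(e_n-e_{n-1})/2$ for $n\ge2$. For $x=\sum x_ne_n$ put $a_1=\sum_jx_j$ and $a_k=2\sum_{j\ge k}x_j$ for $k\ge2$. For $N\ge2$, the vector $\sum_{n\le N}a_nf_n$ has coordinates $x_1,\dots,x_{N-1},\sum_{j\ge N}x_j,0,0,\dots$. So it converges to $x$, with norm at most $\|x\|$. The coefficients are forced: comparing coordinates in an expansion $x=\sum a_nf_n$ gives $x_1=a_1-a_2/2$ and $x_k=(a_k-a_{k+1})/2$ for $k\ge 2$, and $a_k\to0$. Hence $(f_n)$ is a normalized basis. It is not equivalent to the unit vectors, because $\sum_{n=2}^Nf_n=(e_N-e_1)/2$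 has norm $1$. But it has $(S_1)$: a block with indices in $(p,p']$ has its coordinates in $[p,p']$, so in a sequence of successive blocks every second one gives a disjointly supported subsequence, and for that subsequence $\|\sum b_iw_i\|=\sum|b_i|$.

A family without any $(S_\gamma)$ is $(r_n)$: take $w_i=r_i$. By (2), for every subsequence the average of $N$ terms has norm at most $N^{-1/2}$.

## 3. Extreme splittings and the Haar basis

*The set $Z_1$ empty.* Then $L^1$ would be isomorphic to $\ell^1$ or to a finite-dimensional space, and it would have the Schur property. The Rademacher functions forbid this. The case of finite $Z_1$ will be excluded in the same way, so the content of Theorem 1 is Theorem 2: $Z_1$ has to be finite.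

*The Haar basis.* Besides the constant $1$, the normalized Haar functions are $h_{n,k}$, $n\ge0$, $1\le k\le2^n$: $h_{n,k}$ lives on the $k$-th dyadic interval of length $2^{-n}$, with value $2^n$ on its left half and $-2^n$ on its right half. Suppose this basis is $Z_1\cup Z_2$ as in Theorem 1. If $h_{n,k}\in Z_1$, then $\omega(2^{-n})\ge1$ for the function $\omega$ of $Z_1$. As $\omega(\delta)\to0$, only finitely many levels $n$ occur in $Z_1$, so from some level $n_0$ on all $h_{n,k}$ are in $Z_2$. Now $2^{-n}\sum_kh_{n,k}=r_{n+1}$. So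
$$\frac1m\sum_{n=n_0}^{n_0+m-1}r_{n+1}$$
is a combination of elements of $Z_2$ whose coefficients have absolute sum $1$. Its norm is at most $m^{-1/2}$ by (2). For large $m$ this contradicts (1).

In this example equiintegrability made $Z_1$ finite at once. In general it need not: there are infinite equiintegrable families, such as the trigonometric functions. What excludes those is the growth of the partial sum operators.

## 4. Separating the two parts on far-out windows

**Standing set-up.** Let $X$, $(f_n)$, $I_1$, $I_2$, $\gamma$ be as in Theorem 2. Let $P:L^1\to X$ be a bounded projection, and let $P_n$ be $P$ followed by the $n$-th partial sum projection of $(f_n)$, with $P_0=0$. Put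
$$C_0=\max\big(1,\sup_n\|P_n\|_{L^1\to L^1}\big)<\infty,\qquad M=2C_0.$$
The functional $f_n^*\circ P$ on $L^1$ is represented by some $g_n\in L^\infty$; write $\langle f,g\rangle=\int fg$. Since $Pf_i=f_i$,
$$\int f_ig_n=\delta_{in},\qquad P_nf=\sum_{j\le n}\langle f,g_j\rangle f_j .$$
Since $|\langle f,g_n\rangle|=\|\langle f,g_n\rangle f_n\|_1=\|P_nf-P_{n-1}f\|_1\le2C_0\|f\|_1$, we have $\|g_n\|_\infty\le M$. Finally let $\omega(\delta)=\sup_{n\in I_1}\sup_{|E|\le\delta}\int_E|f_n|$ (with $\omega=0$ if $I_1=\emptyset$). It is nondecreasing, and tends to $0$ by the Dunford–Pettis theorem.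

**First approach.** Split a partial sum as $P_pf=T_pf+W_pf$, with
$$T_pf=\sum_{n\in I_1,\,n\le p}\langle f,g_n\rangle f_n,\qquad W_pf=\sum_{n\in I_2,\,n\le p}\langle f,g_n\rangle f_n .$$
If the $T_p$ were uniformly bounded, the equiintegrable family $(f_n)_{n\in I_1}$ would have uniformly bounded partial sum operators on $L^1$, and we could try to contradict that. One hopes that $T_pf$ and $W_pf$ cannot cancel much: $T_pf$ is a combination of flat functions, and a flat function should not approximate a normalized element of the $\ell^1$-like part. So one would like: if $w\in\operatorname{span}\{f_n:n\in I_2\}$, $\|w\|_1=1$ and $v$ is bounded, then $\|w-v\|_1\ge\gamma/2$.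

This is false. Take $w=f_n$ with a fixed $n\in I_2$, and $v=f_n\mathbf 1_{\{|f_n|\le\kappa\}}$. As $\kappa\to\infty$, $\|w-v\|_1\to0$. The estimate can hold only for one bound $\kappa$ on $\|v\|_\infty$ at a time, and the size of $T_pf$ gives only a $\kappa$ that grows with the number of terms.

**The change of quantifiers.** For a fixed $\kappa$ the estimate is true if $w$ uses only far-out $f_n$ (Lemma 4). So fix the number $K$ of terms from $I_1$ first, then $\kappa$, and then move the whole window beyond an index depending on $\kappa$. For $K$ terms the trivial bound on the $I_1$-part is $KM$; the point of Lemma 5 is a bound independent of $K$. The price is that we control only finite windows of $I_1$, one for each length $K$.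

**Lemma 4.** For every $\kappa>0$ there is $N(\kappa)$ such that if $w\in\operatorname{span}\{f_n:n\in I_2,\,n>N(\kappa)\}$, $\|w\|_1=1$ and $\|v\|_\infty\le\kappa$, then $\|w-v\|_1\ge\gamma/2$.

*Proof.* If $I_2$ is finite, take $N(\kappa)\ge\max I_2$ (any number if $I_2=\emptyset$); then no such $w$ exists. Let $I_2$ be infinite and suppose the lemma fails for $\kappa$. Then for every $N$ there is a counterexample with indices beyond $N$. Choosing each one beyond the support of the previous one, we get successive finite blocks $w_i$ of $(f_n)_{n\in I_2}$ with $\|w_i\|_1=1$, and functions $v_i$ with $\|v_i\|_\infty\le\kappa$ and $\|w_i-v_i\|_1<\gamma/2$.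

By $(S_\gamma)$ we may pass to a subsequence with $\|\sum b_iw_i\|_1\ge\gamma\sum|b_i|$; this survives further passage to subsequences. Since $\|v_i\|_2\le\kappa$, a further subsequence has $v_i\to v$ weakly in $L^2$. By Mazur's theorem there is a convex combination $\sum_F\lambda_iv_i$, $F$ finite, within $\gamma/8$ of $v$ in $L^2$. Applying Mazur's theorem to the tail beyond $F$, there is another one, $\sum_{F'}\lambda_i'v_i$, with $F'$ finite and disjoint from $F$. On $(0,1)$ the $L^1$ norm is at most the $L^2$ norm, so the two combinations differ by at most $\gamma/4$ in $L^1$. The coefficients of $\sum_F\lambda_iw_i-\sum_{F'}\lambda_i'w_i$ have absolute sum $2$. Therefore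
$$2\gamma\le\Big\|\sum_F\lambda_iw_i-\sum_{F'}\lambda'_iw_i\Big\|_1\le\frac\gamma2+\frac\gamma2+\frac\gamma4=\frac{5\gamma}4 ,$$
where the first two terms come from replacing each $w_i$ by $v_i$. This is a contradiction. $\square$

**Lemma 5.** There is a constant $C_1\ge1$ such that for every $K\geq 1$ there is $N_K$ with the following property. For integers $N_K\le q<p$ with $\#(I_1\cap(q,p])\le K$, the operator $T=\sum_{n\in I_1\cap(q,p]}\langle\cdot,g_n\rangle f_n$ satisfies $\|T\|_{L^1\to L^1}\le C_1$.

*Proof.* **Step 1 (flattening the $I_1$-functions).** Choose $B=B_K\ge1$ with $\omega(1/B)\le\frac1{KM}$. For $n\in I_1$ write $f_n=f_n'+f_n''$ with $f_n'=f_n\mathbf 1_{\{|f_n|\le B\}}$. Since $\|f_n\|_1=1$, $|\{|f_n|>B\}|\le1/B$, so $\|f_n''\|_1\le\frac1{KM}$. Put $\kappa=MKB$ and $N_K=N(\kappa)$, with $N(\kappa)$ from Lemma 4.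

**Step 2 (the sum of the two parts is bounded).** Let $N_K\le q<p$ be as stated, $\|f\|_1\le1$, and $W=\sum_{n\in I_2\cap(q,p]}\langle f,g_n\rangle f_n$. Then $Tf+W=(P_p-P_q)f$ has norm at most $2C_0$. Write $Tf=v'+u'$ with $v'=\sum\langle f,g_n\rangle f_n'$ and $u'=\sum\langle f,g_n\rangle f_n''$, summed over $I_1\cap(q,p]$. There are at most $K$ terms and $|\langle f,g_n\rangle|\le M$, so $\|v'\|_\infty\le KMB=\kappa$ and $\|u'\|_1\le KM\cdot\frac1{KM}=1$. Since $W+v'=(P_p-P_q)f-u'$,
$$\|W+v'\|_1\le2C_0+1 .$$

**Step 3 (the $I_2$-part is bounded).** Let $\lambda=\|W\|_1$. If $\lambda\ge1$, then $W/\lambda$ has norm $1$ and lies in $\operatorname{span}\{f_n:n\in I_2,\,n>N_K\}$, and $\|-v'/\lambda\|_\infty\le\kappa$. Lemma 4 gives $\|W+v'\|_1\ge\gamma\lambda/2$. So in any case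
$$\lambda\le\lambda_0:=\max\big(1,2(2C_0+1)/\gamma\big).$$
Hence $\|Tf\|_1\le2C_0+\lambda\le C_1:=2C_0+\lambda_0$, which does not depend on $K$. $\square$

We now need a statement about *finite* systems, with a bound on their length that depends only on $\omega$, $M$ and $C_1$. It will speak about kernels. For a kernel $S(x,y)$ on $(0,1)^2$ put $\mathbb E|S|=\iint|S|\,dx\,dy$.

**Lemma 6.** Let $\varphi_i\in L^1$, $\psi_i\in L^\infty$ for $i\le m$, let $T=\sum_{i\le m}\langle\cdot,\psi_i\rangle\varphi_i$ and $S(x,y)=\sum_{i\le m}\varphi_i(x)\psi_i(y)$. Then $\mathbb E|S|\le\|T\|_{L^1\to L^1}$.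

*Proof.* Let $y$ be a common Lebesgue point of the $\psi_i$, and let $J$ be intervals shrinking to $y$. The function $\mathbf 1_J/|J|$ has norm $1$, and $T(\mathbf 1_J/|J|)=\sum_i\big(\frac1{|J|}\int_J\psi_i\big)\varphi_i$ tends in $L^1$ to $\sum_i\psi_i(y)\varphi_i$. So $\int|S(x,y)|\,dx\le\|T\|$. This holds for almost every $y$; integrate over $y$. $\square$

## 5. Bounded functions: logarithmic growth of the average kernel

To see what makes kernels large, take first uniformly bounded functions. Here the growth has an exact order.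

**Theorem 7.** If $\int\varphi_i\psi_j=\delta_{ij}$, $\|\varphi_j\|_\infty\le B$, $\|\psi_j\|_\infty\le M$ for $i,j\le K$, and $S_m(x,y)=\sum_{j\le m}\varphi_j(x)\psi_j(y)$, then
$$\frac1K\sum_{m=1}^K\mathbb E|S_m|\ \ge\ \frac{\lfloor\log_2K\rfloor}{32\,BM}.$$

The average over $m$ matters. Let $\varphi_j=\psi_j$ be the $2^n$ Walsh functions, that is, all products of distinct functions among $r_1,\dots,r_n$. The kernel of all of them is $\prod_{i\le n}(1+r_i(x)r_i(y))$. It equals $2^n$ when $x,y$ lie in the same dyadic interval of length $2^{-n}$ and $0$ otherwise (almost everywhere), so $\mathbb E|S_{2^n}|=1$. No estimate of a single $S_m$ can give growth.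

A single block $\Delta=S_p-S_q$, $h=p-q$, gives only this: biorthogonality yields $\mathbb E|\Delta|^2\ge h$ (see Step 1), while $|\Delta|\le BMh$, so $\mathbb E|\Delta|\ge1/(BM)$. But the two facts say more: $\Delta$ carries a fixed amount of mass at values of size comparable to $h$. Blocks of very different lengths put mass into different ranges of values. Each $S_m$ takes part in blocks of all lengths, so, on average over $m$, all these masses add up.

*Proof of Theorem 7.* Put $\beta=BM$ and $S_0=0$.

**Step 1 (a lower bound for each block).** Let $\Delta=S_p-S_q$, $h=p-q\ge1$. Then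
$$\Delta(x,y)\Delta(y,x)=\sum_{q<i,j\le p}\varphi_i(x)\psi_j(x)\,\varphi_j(y)\psi_i(y),\tag{3}$$
and integrating, biorthogonality gives $\sum_{i,j}\delta_{ij}\delta_{ji}=h$. Hence
$$h=\iint\Delta(x,y)\Delta(y,x)\,dx\,dy\le\tfrac12\iint\big(|\Delta(x,y)|^2+|\Delta(y,x)|^2\big)dx\,dy=\mathbb E|\Delta|^2 .$$
Also $|\Delta|\le\beta h$.

**Step 2 (passing from blocks to partial sums at every scale).** Let $r=\lfloor\log_2K\rfloor$; if $r=0$ there is nothing to prove. Let $h_k=2^k$ for $0\le k\le r-1$, so $h_k\le K/2$. For $0\le m\le K-h_k$ let $w=\max(|S_m|,|S_{m+h_k}|)$ pointwise. Then $|S_{m+h_k}-S_m|\le\min(\beta h_k,2w)$, and so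
$$\frac{|S_{m+h_k}-S_m|^2}{h_k}\le\sum_{m'\in\{m,m+h_k\}}\min\Big(\beta^2h_k,\frac{4|S_{m'}|^2}{h_k}\Big).$$

**Step 3 (summing over the scales).** For $s>0$ split $\sum_{k\ge0}\min(\beta^22^k,4s^22^{-k})$ at $2^k=2s/\beta$. The terms with $2^k\le2s/\beta$ add up to at most $\beta^2\cdot2\cdot\frac{2s}\beta=4\beta s$. The terms with $2^k>2s/\beta$ add up to at most $4s^2\cdot2\cdot\frac\beta{2s}=4\beta s$. So the sum is at most $8\beta s$; for $s=0$ it is $0$.

**Step 4 (counting).** For each $k$ an index $m'$ occurs at most twice, once as $m$ and once as $m+h_k$, and $m'=0$ contributes $0$. For each $k$ there are $K-h_k+1\ge K/2$ values of $m$, and each has $\mathbb E|S_{m+h_k}-S_m|^2/h_k\ge1$ by Step 1. Hence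
$$\frac{rK}2\le\sum_{k}\sum_m\frac{\mathbb E|S_{m+h_k}-S_m|^2}{h_k}\le2\cdot8\beta\sum_{m=1}^K\mathbb E|S_m| .$$
Divide by $16\beta K$. $\square$

The order $\log K$ is optimal. Let $\varphi_j=e^{2\pi i(j-1)x}$ and $\psi_j=\overline{\varphi_j}$, so $B=M=1$. Then $\mathbb E|S_m|=\int_{-1/2}^{1/2}\big|\sum_{j=0}^{m-1}e^{2\pi ijt}\big|dt$, and the integrand is at most $\min\big(m,\frac1{|\sin\pi t|}\big)\le\min\big(m,\frac1{2|t|}\big)$. So
$$\mathbb E|S_m|\le2\Big(\int_0^{1/(2m)}m\,dt+\int_{1/(2m)}^{1/2}\frac{dt}{2t}\Big)=1+\log m .$$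

Theorem 7 and Lemma 6 already show that a normalized basis of $L^1$ is never uniformly bounded: in the set-up of Section 4 with $X=L^1$ we would have $\mathbb E|S_m|\le C_0$ for all $m$.

## 6. Equiintegrable functions: two truncation levels

**Theorem 8.** Let $M,C\ge1$ and let $\omega:(0,1]\to[0,\infty)$ be nondecreasing with $\omega(\delta)\to0$ as $\delta\to0$. There is $K_0=K_0(\omega,M,C)$ such that for $K\ge K_0$ there are no $\varphi_1,\dots,\varphi_K\in L^1$, $\psi_1,\dots,\psi_K\in L^\infty$ with

1. $\int\varphi_i\psi_j=\delta_{ij}$;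
2. $\|\varphi_j\|_1\le1$, $\|\psi_j\|_\infty\le M$;
3. $\int_E|\varphi_j|\le\omega(|E|)$ for all $j$ and all measurable $E$ with $|E|>0$;
4. $\mathbb E|S_m|\le C$ for $1\le m\le K$, where $S_m(x,y)=\sum_{j\le m}\varphi_j(x)\psi_j(y)$.

**Why one truncation is not enough.** The identity $\iint\Delta(x,y)\Delta(y,x)\,dx\,dy=h$ survives, since every term in (3) is integrable. But $\mathbb E|\Delta|^2$ may be infinite, and $|\Delta|\le BMh$ is lost. What is left is the pointwise bound $|\Delta(x,y)|\le MF(x)$ with $F=\sum_{q<j\le p}|\varphi_j|$, $\int F\le h$. So remove from both variables the set $U=\{F>Bh\}$, with $|U|\le1/B$, and let $G$ be its complement. The integral over $U\times G$ is a double sum over $i,j$ of $h^2$ terms, each at most $M^2\omega(1/B)$. To keep this loss below $h/4$ by this estimate we need $\omega(1/B)\le\frac1{4hM^2}$, so $B=B(h)$ grows with $h$. Then $|\Delta|\le MB(h)h$ on the rest, and the mass of $|\Delta|$ at height $h$ is bounded below only by a multiple of $1/B(h)$. For $\omega(\delta)=\sqrt\delta$ this forces $B(h)\ge16M^4h^2$,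 and over scales $h_k\ge2^{k-1}$ the numbers $1/B(h_k)$ have a finite sum: no contradiction.

The way out is to cut the two variables at different levels. First remove the bad $y$ while $x$ still runs over all of $\Omega=(0,1)$. The $x$-integration then kills the off-diagonal terms, so only $h$ terms are lost instead of $h^2$, and a level $B_0$ independent of $h$ is enough. Only the $x$-cut needs the level $B(h)$. The factor $|\Delta(y,x)|\le MF(y)$ sees only the $y$-cut, so the lower bound on the mass no longer depends on $h$. The level $B(h)$ enters only as an upper limit for $|\Delta(x,y)|$, and we absorb it by taking the scales $h_k$ very far apart.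

*Proof of Theorem 8.* Assume that such a system exists for some $K$. Put $S_0=0$. We choose representatives with $|\psi_j|\le M$ everywhere. Sets of measure zero contribute nothing below.

**Constants.** Everything here depends only on $\omega,M,C$. Choose $B_0\ge1$ with $\omega(1/B_0)\le\frac1{4M}$. For integers $h\ge1$ choose $B(h)\ge B_0$, nondecreasing in $h$, with $\omega(1/B(h))\le\frac1{4hM^2}$. Put
$$\eta=\frac1{8C},\qquad c_0=\frac1{4MB_0},\qquad L(h)=MB(h)h .$$

**Step 1 (every block has mass $c_0$ at height about $h$).** Let $0\le q<p\le K$, $h=p-q$, $\Delta=S_p-S_q$. We claim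
$$\iint_{\{\eta h<|\Delta|\le L(h)\}}|\Delta|\,dx\,dy\ge c_0 .\tag{4}$$

For measurable $A,A'\subset\Omega=(0,1)$ let
$$t(A,A')=\int_A\int_{A'}\Delta(x,y)\Delta(y,x)\,dy\,dx=\sum_{q<i,j\le p}\Big(\int_A\varphi_i\psi_j\Big)\Big(\int_{A'}\varphi_j\psi_i\Big),$$
by (3). Here $x\in A$ and $y\in A'$. Let $F=\sum_{q<j\le p}|\varphi_j|$, $U_0=\{F>B_0h\}$, $U_1=\{F>B(h)h\}$, and let $G_0,G_1$ be the complements of $U_0,U_1$. Since $\int F\le h$, we have $|U_0|\le1/B_0$ and $|U_1|\le1/B(h)$.

*The full integral.* By biorthogonality, $t(\Omega,\Omega)=\sum_{i,j}\delta_{ij}\delta_{ji}=h$.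

*The cut in $y$.* Again by biorthogonality in $x$, $t(\Omega,U_0)=\sum_j\int_{U_0}\varphi_j\psi_j$, so $|t(\Omega,U_0)|\le hM\omega(1/B_0)\le h/4$.

*The cut in $x$.* Each of the $h^2$ terms of $t(U_1,G_0)$ is at most $M\omega(1/B(h))\cdot M$, because $\big|\int_{G_0}\varphi_j\psi_i\big|\le M\|\varphi_j\|_1\le M$. So $|t(U_1,G_0)|\le h^2M^2\omega(1/B(h))\le h/4$.

Since $\Omega\times\Omega=(\Omega\times U_0)\sqcup(U_1\times G_0)\sqcup(G_1\times G_0)$, we get $|t(G_1,G_0)|\ge h/2$, hence
$$\int_{G_1}\int_{G_0}|\Delta(x,y)|\,|\Delta(y,x)|\,dy\,dx\ge\frac h2 .$$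
The part where $|\Delta(x,y)|\le\eta h$ contributes at most $\eta h\,\mathbb E|\Delta|\le\eta h(\mathbb E|S_p|+\mathbb E|S_q|)\le2C\eta h=h/4$. So the part where $|\Delta(x,y)|>\eta h$ contributes at least $h/4$. For $y\in G_0$, $|\Delta(y,x)|\le MF(y)\le MB_0h$. For $x\in G_1$, $|\Delta(x,y)|\le MF(x)\le MB(h)h=L(h)$. Therefore
$$MB_0h\iint_{\{\eta h<|\Delta(x,y)|\le L(h)\}}|\Delta(x,y)|\,dx\,dy\ge\frac h4 ,$$
and this is (4).

**Step 2 (scales with disjoint ranges of values).** Let $h_1=1$. Given $h_k$, put $L_k=L(h_k)$ and let $h_{k+1}$ be the least integer with $h_{k+1}\ge2h_k$ and $\eta h_{k+1}/2>L_k$. These numbers depend only on $\omega,M,C$. As $B(h)$ is nondecreasing, $L_{k+1}\ge2L_k$. The intervals $J_k=(\eta h_k/2,L_k]$ are disjoint, because $J_{k+1}$ starts to the right of $L_k$. For $s\ge0$ we have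
$$\sum_ks\,\mathbf 1_{J_k}(s)\le s,\qquad\sum_kL_k\mathbf 1_{\{L_k<s\}}\le2s .\tag{5}$$
In the second sum, the largest $L_k$ below $s$ is less than $s$, and going down each term is at most half the next larger one.

**Step 3 (charging each block to its two end kernels).** Let $r\ge1$ satisfy $h_r\le K/2$. For $k\le r$ and $0\le m\le K-h_k$ put, pointwise in $(x,y)$,
$$D_k(m)=|S_{m+h_k}-S_m|\,\mathbf 1_{\{\eta h_k<|S_{m+h_k}-S_m|\le L_k\}} .$$
Where $D_k(m)\ne0$ let $w=\max(|S_m|,|S_{m+h_k}|)$. Then $\eta h_k<|S_{m+h_k}-S_m|\le2w$, so $w>\eta h_k/2$. If $w\le L_k$, then $w\in J_k$ and $D_k(m)\le2w$. If $w>L_k$, then $D_k(m)\le L_k$. In all cases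
$$D_k(m)\le\sum_{m'\in\{m,m+h_k\}}\Big(2|S_{m'}|\mathbf 1_{J_k}(|S_{m'}|)+L_k\mathbf 1_{\{L_k<|S_{m'}|\}}\Big).$$
For each $k$ an index $m'$ occurs at most twice, and $m'=0$ contributes $0$. Summing over $m$ and $k$ and using (5) for $s=|S_{m'}|$,
$$\sum_{k\le r}\sum_mD_k(m)\le2\sum_{m'=1}^K\big(2|S_{m'}|+2|S_{m'}|\big)=8\sum_{m=1}^K|S_m|\qquad\text{pointwise.}$$

**Step 4 (counting).** Integrate. By (4) with $q=m$, $p=m+h_k$, each $\iint D_k(m)\ge c_0$, and for each $k$ there are $K-h_k+1\ge K/2$ values of $m$. By condition 4 the right side is at most $8KC$. Hence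
$$r\cdot\frac K2\cdot c_0\le8KC,\qquad\text{i.e. } r\le\frac{16C}{c_0}=64CMB_0 .$$
Let $r_0=\lfloor64CMB_0\rfloor+1$. If $K\ge2h_{r_0}$, then $r=r_0$ would be allowed, which is impossible. So $K<2h_{r_0}$, and $K_0:=2h_{r_0}$ works. $\square$

## 7. Proofs of Theorems 2 and 1

*Proof of Theorem 2.* Use the set-up of Section 4 and suppose that $I_1$ is infinite.

**Step 1 (choice of the window).** Let $C_1$ be the constant of Lemma 5. It does not depend on $K$, so we may put $K=\max(1,\lceil K_0(\omega,M,C_1)\rceil)$, with $K_0$ from Theorem 8, and only then take $N_K$ from Lemma 5. Let $n_1<\dots<n_K$ be consecutive elements of $I_1$ with $n_1>N_K$. Put $\varphi_i=f_{n_i}$, $\psi_i=g_{n_i}$.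

**Step 2 (the conditions of Theorem 8 with $C=C_1$).** Conditions 1, 2 and 3 are in the set-up of Section 4. For condition 4 let $m\le K$ and $(q,p]=(n_1-1,n_m]$. Then $q\ge N_K$ and $I_1\cap(q,p]=\{n_1,\dots,n_m\}$ has $m\le K$ elements. By Lemma 5, $T_m=\sum_{i\le m}\langle\cdot,\psi_i\rangle\varphi_i$ has norm at most $C_1$. By Lemma 6, $\mathbb E|S_m|\le C_1$. This contradicts Theorem 8, so $I_1$ is finite. $\square$

*Proof of Theorem 1.* Suppose $\{f_n\}=Z_1\cup Z_2$ is such a basis. Put $I_2=\{n:f_n\in Z_2\}$ and $I_1=\mathbb N\setminus I_2$. Then $\{f_n\}_{n\in I_1}\subset Z_1$ is relatively weakly compact. The $f_n$ are distinct, the enumeration of $Z_2$ has no repetitions by the lower estimate in (1), and (1) does not depend on the order. So $(f_n)_{n\in I_2}$ satisfies (1), and by Lemma 3 it has $(S_c)$. By Theorem 2 with $X=L^1$, the set $I_1$ is finite.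

The map $f\mapsto\sum_{n\in I_1}f_n^*(f)f_n$ is a bounded projection of finite rank, and its kernel is the closed span $[f_n]_{n\in I_2}$, which is isomorphic to $\ell^1$ or finite-dimensional. So $L^1$ is the direct sum of a finite-dimensional space and such a space, and it has the Schur property. But the Rademacher functions are weakly null in $L^1$ with norm $1$. This is a contradiction. $\square$

## 8. Classification in complemented subspaces, and the strong Schur property

**Corollary 9.** Let $(f_n)$ be a normalized basis of an infinite-dimensional complemented subspace $X$ of $L^1$. Then $\{f_n\}=Z_1\cup Z_2$ with $Z_1$ relatively weakly compact and $Z_2$ equivalent to the set of unit vectors of $\ell^1$ if and only if $(f_n)$ is equivalent to the unit vector basis of $\ell^1$.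

*Proof.* If $(f_n)$ is equivalent to the unit vector basis of $\ell^1$, take $Z_1=\emptyset$. Conversely, define $I_1,I_2$ as in the proof of Theorem 1; by Lemma 3 and Theorem 2, $I_1$ is finite. Let $x=\sum a_nf_n$ be a finite sum. With $M$ from Section 4, $|a_n|=|\langle x,g_n\rangle|\le M\|x\|$, so $\sum_{I_1}|a_n|\le\#I_1\,M\|x\|$. Moreover
$$\sum_{I_2}|a_n|\le c^{-1}\Big\|x-\sum_{I_1}a_nf_n\Big\|\le c^{-1}(1+\#I_1\,M)\|x\| .$$
So $\sum|a_n|$ is at most a constant times $\|x\|$. Clearly $\|x\|\le\sum|a_n|$. $\square$

Complementation cannot be dropped in Theorem 2 or in Corollary 9. The Rademacher functions are uniformly bounded, hence relatively weakly compact in $L^1$. By Khinchin's inequality they form a normalized basis of a copy of $\ell^2$ in $L^1$. So $I_1=\mathbb N$, $I_2=\emptyset$ satisfies all the other hypotheses. This copy of $\ell^2$ is not complemented, as Theorem 2 itself shows.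

**Definition (strong Schur property).** A Banach space has the strong Schur property if there is $c'>0$ such that for every $\delta>0$, every bounded sequence with $\|x_i-x_j\|\ge\delta$ for $i\ne j$ has a subsequence with $\|\sum b_ix_i\|\ge c'\delta\sum|b_i|$ for all finite scalar sequences.

The space $\ell^1$ has it with $c'=\frac14$. Pass to a subsequence converging coordinatewise to some $x\in\ell^1$ and put $y_i=x_i-x$. As $\|y_i-y_j\|\ge\delta$, at most one $y_i$ has norm below $\delta/2$; drop it. Let $\varepsilon=\delta/16$ and choose $N$ so that the coordinates of $x$ beyond $N$ have absolute sum less than $\varepsilon$. Since $y_i\to0$ coordinatewise, a further subsequence has disjoint finite sets $A_i$ of coordinates beyond $N$ with $\|y_i-y_i\mathbf 1_{A_i}\|<\varepsilon$. Restricting to the coordinates beyond $N$, we get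
$$\Big\|\sum b_ix_i\Big\|\ge\Big\|\sum b_iy_i\mathbf 1_{A_i}\Big\|-2\varepsilon\sum|b_i|\ge\Big(\frac\delta2-3\varepsilon\Big)\sum|b_i|\ge\frac\delta4\sum|b_i| .$$
The space $L^1$ does not have it: $\|r_i-r_j\|_1=1$ for $i\ne j$, and by (2) no subsequence of $(r_i)$ has a lower $\ell^1$-estimate.

**Corollary 10.** If $(f_n)$ is a normalized basis of $L^1$ and $\{f_n\}_{n\in I_1}$ is relatively weakly compact, then $(f_n)_{n\notin I_1}$ fails $(S_\gamma)$ for every $\gamma>0$. In particular its closed span fails the strong Schur property.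

*Proof.* Suppose $(S_\gamma)$ holds on $I_2=\mathbb N\setminus I_1$. By Theorem 2, $I_1$ is finite.

**Step 1 (moving Rademacher functions onto blocks, by a gliding hump).** Let $N_0=\max I_1$ ($N_0=0$ if $I_1=\emptyset$), and let $P_n$ be the partial sum projections of $(f_n)$ on $L^1$. For fixed $N$, $\|P_Nr_i\|\to0$ as $i\to\infty$, because $(r_i)$ is weakly null and $P_N$ has finite rank. Inductively, given $N_{k-1}$, choose $i_k>i_{k-1}$ with $\|P_{N_{k-1}}r_{i_k}\|<2^{-k-2}$, and then $N_k>N_{k-1}$ with $\|r_{i_k}-P_{N_k}r_{i_k}\|<2^{-k-2}$. Put $u_k=(P_{N_k}-P_{N_{k-1}})r_{i_k}$. Then $\|r_{i_k}-u_k\|<2^{-k-1}$, so $\big|\|u_k\|-1\big|<2^{-k-1}$ and $u_k\ne0$. Let $w_k=u_k/\|u_k\|$. Then $\|w_k-u_k\|=\big|1-\|u_k\|\big|<2^{-k-1}$ and $\|r_{i_k}-w_k\|<2^{-k}$. The $w_k$ are normalized successive finite blocks supported beyond $\max I_1$, that is, in $I_2$.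

**Step 2 (contradiction with $(S_\gamma)$).** Since $\|r_{i_k}-w_k\|\to0$, the sequence $(w_k)$ is weakly null. By Mazur's theorem every subsequence has convex combinations tending to $0$ in norm, while $(S_\gamma)$ gives a subsequence all of whose convex combinations have norm at least $\gamma$. This is a contradiction, and it proves the first claim.

**Step 3 (the strong Schur property).** Suppose $[f_n]_{n\in I_2}$ has the strong Schur property with constant $c'$. Let $C_0$ be as in Section 4 with $X=L^1$, and let $(w_i)$ be normalized successive finite blocks of $(f_n)_{n\in I_2}$. For $i<j$ let $N$ be the last index in the support of $w_i$. Then $P_N(w_i-w_j)=w_i$, so $1\le C_0\|w_i-w_j\|$. Taking $\delta=1/C_0$, we get a subsequence with lower $\ell^1$-estimate $c'/C_0$. So $(f_n)_{n\in I_2}$ has $(S_{c'/C_0})$, which the first claim excludes. $\square$
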